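\title{Singular graphons and transitive graphons}

\begin{abstract}
A graphon is singular if the leading term in the variance of every subgraph count of the associated random graph vanishes. We consider the conjecture that a graphon is singular if and only if it is the class of a graph function whose automorphism group acts transitively on $[0,1]$. Transitivity does imply singularity, but the converse fails: we construct an explicit singular graphon on $[0,1]\times\mathbb Z_3$ that is not the class of any transitive graph function. Singularity means that, for every finite graph $F$, the sum of the densities of $F$ rooted at its vertices is constant. We prove that transitivity is equivalent to the constancy of each rooted density separately, and that the conjecture holds for graphons of finite rank, in particular for step graphons.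
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{Singular graphons}

A \emph{graph function} is a Lebesgue measurable function $g:[0,1]^2\to[0,1]$ with $g(x,y)=g(y,x)$. A \emph{motive} is a finite simple graph $F=(V_F,E_F)$. If $V_F=\{1,\dots,k\}$, the \emph{homomorphism density} of $F$ in $g$ is
\[
t(F,g)=\int_{[0,1]^k}\prod_{\{a,b\}\in E_F}g(x_a,x_b)\,dx_1\cdots dx_k .
\]
Two graph functions are equivalent if they have the same density for every motive. A \emph{graphon} $\gamma$ is an equivalence class, and $t(F,\gamma)$ is the common value of the densities. For motives $F_1,F_2$ and vertices $i\in V_{F_1}$, $j\in V_{F_2}$, let $(F_1\triangledown F_2)(i,j)$ be the motive obtained from the disjoint union $F_1\sqcup F_2$ by identifying $i$ with $j$. Put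
\[
\kappa_2(F_1,F_2)(\gamma)=\sum_{i\in V_{F_1},\,j\in V_{F_2}}\Big(t\big((F_1\triangledown F_2)(i,j),\gamma\big)-t(F_1,\gamma)\,t(F_2,\gamma)\Big),
\]
where the subtracted product is the density of $F_1\sqcup F_2$. The graphon $\gamma$ is \emph{singular} if $\kappa_2(F,F)(\gamma)=0$ for every motive $F$.

The number $\kappa_2(F,F)$ measures fluctuations of subgraph counts. Choose $x_1,\dots,x_n$ independently and uniformly in $[0,1]$ and, given these points, join $a$ and $b$ with probability $g(x_a,x_b)$, independently for all pairs $a<b$. Let $N_n$ be the number of injective maps $\phi:V_F\to\{1,\dots,n\}$ that send edges to edges, and write $N_n=\sum_\phi I_\phi$ as a sum of indicators, each of mean $t(F,\gamma)$. If $\phi$ and $\phi'$ have disjoint images, then $I_\phi$ and $I_{\phi'}$ are independent. If the images share exactly one point $\phi(i)=\phi'(j)$, the covariance is $t((F\triangledown F)(i,j),\gamma)-t(F,\gamma)^2$, and for fixed $(i,j)$ there are $n(n-1)\cdots(n-2k+2)$ such pairs. The remaining pairs number $O(n^{2k-2})$. Therefore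
\[
\operatorname{Var}N_n=\kappa_2(F,F)(\gamma)\,n^{2k-1}+O(n^{2k-2}),
\]
and the singular graphons are those for which every subgraph count fluctuates at a smaller order than $n^{k-1/2}$. The constant graphons are singular: for $g\equiv p$ both densities in each term of $\kappa_2(F,F)$ equal $p^{2|E_F|}$.

\subsection{The conjecture}

A \emph{Lebesgue isomorphism} is a bijection $\sigma:[0,1]\to[0,1]$ such that $\sigma$ and $\sigma^{-1}$ are measurable and preserve Lebesgue measure. It is an \emph{automorphism} of $g$ if $g(\sigma(x),\sigma(y))=g(x,y)$ for \emph{all} $x,y\in[0,1]$. The graph function $g$ is \emph{transitive} if for all $x,y\in[0,1]$ some automorphism sends $x$ to $y$. Equality everywhere is essential in this definition: the transposition of two points is a Lebesgue isomorphism that preserves every $g$ almost everywhere, so with equality almost everywhere every graph function would be transitive. The problem treated here comes from \cite{talk}.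

\begin{quote}
\textbf{Conjecture.} A graphon is singular if and only if it is the class of a transitive graph function.
\end{quote}

To see why one would expect this, we look at $F$ from a single point. For a motive $F$ with $k$ vertices and $i\in V_F$, the \emph{rooted density} $t_i(F,x)=t_i(F,x;g)$ is the integral that defines $t(F,g)$, with $x_i=x$ fixed and the other $k-1$ variables integrated. It is defined for almost every $x$. Once the glued vertex of $(F_1\triangledown F_2)(i,j)$ is fixed, the integrand is a product of two functions of disjoint sets of variables, so Fubini's theorem gives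
\[
\int_0^1 t_i(F,x)\,dx=t(F,g),\qquad t\big((F_1\triangledown F_2)(i,j),g\big)=\int_0^1 t_i(F_1,x)\,t_j(F_2,x)\,dx .
\]
Expanding the squares below and using these two identities, we obtain
\begin{align}
\kappa_2(F,F)(\gamma)&=\int_0^1\Big(\sum_{i\in V_F}t_i(F,x)-k\,t(F,g)\Big)^2dx,\label{eq:kappa}\\
t\big((F\triangledown F)(i,i),\gamma\big)-t(F,\gamma)^2&=\int_0^1\big(t_i(F,x)-t(F,g)\big)^2dx .\label{eq:var}
\end{align}
Thus $\gamma$ is singular if and only if, for every $F$, the \emph{sum} $\sum_i t_i(F,\cdot)$ is almost everywhere constant. In a transitive graph function all points look alike, so each summand is constant. Conversely, if $F$ is an edge, a cycle or a complete graph, all summands are the same function, and singularity makes each of them constant: a singular graphon has constant degree, the same density of triangles through almost every point, and so on. It is tempting to conclude that all points of a singular graphon look alike. The gap in this reasoning is that, for a motive with little symmetry, nonconstant summands may add up to a constant.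

\subsection{Results}

\begin{theorem}\label{thm:counter}
There is a singular graphon that is not the class of a transitive graph function. The converse implication holds: the class of a transitive graph function is singular.
\end{theorem}

So the conjecture is false. The property that does characterize transitivity is the constancy of the individual summands.

\begin{theorem}\label{thm:char}
For a graphon $\gamma$ the following are equivalent.
\begin{itemize}
\item[(a)] $\gamma$ is the class of a transitive graph function.
\item[(b)] $t((F\triangledown F)(i,i),\gamma)=t(F,\gamma)^2$ for every motive $F$ and every $i\in V_F$; that is, each rooted density $t_i(F,\cdot)$ is almost everywhere constant.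
\end{itemize}
\end{theorem}

The two forms of (b) agree by \eqref{eq:var}, for any representative of $\gamma$. For a graph function $g$ let $T_g$ be the operator $T_gf(x)=\int_0^1 g(x,y)f(y)\,dy$ on $L^2[0,1]$.

\begin{theorem}\label{thm:rank}
Let $\gamma$ be represented by a graph function $g$ such that $T_g$ has finite rank. Then $\gamma$ is singular if and only if it is the class of a transitive graph function.
\end{theorem}

Theorem~\ref{thm:rank} covers all step graphons: if $g$ is constant on the products $I_a\times I_b$ for a finite measurable partition $(I_a)$ of $[0,1]$, then the range of $T_g$ lies in the span of the indicators of the $I_a$. It also shows that every representative of a counterexample to the conjecture has infinite rank.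

Section~\ref{sec:tools} reformulates singularity as the vanishing of a first variation and collects the basic facts on transitivity. Section~\ref{sec:example} contains the counterexample. Section~\ref{sec:spectral} maps $[0,1]$, by the eigenfunctions of $T_g$, to a space on which a compact group acts, and reduces transitivity to the existence of one orbit of full measure. Sections~\ref{sec:char} and~\ref{sec:rank} produce this orbit under the hypotheses of Theorems~\ref{thm:char} and~\ref{thm:rank}.

\section{Kernels, reweighting and transitivity}\label{sec:tools}

\subsection{Kernels and their first variation}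

It is convenient to replace $[0,1]$ by other spaces. Recall that a \emph{standard Borel space} is a measurable space isomorphic to a Borel subset of a complete separable metric space; compact metrizable spaces are examples. A \emph{kernel} is a triple $(X,m,w)$, where $X$ is a standard Borel space, $m$ is a Borel probability measure on $X$, and $w:X^2\to\mathbb R$ is bounded, symmetric and Borel. The densities $t(F,w,m)$ and $t_i(F,z;w,m)$ are defined as before, with $m$ in place of Lebesgue measure $\mathrm{Leb}$; now the rooted densities are defined for every $z\in X$. The kernel \emph{represents} the graph function $g$ \emph{through} $\psi$ if $\psi:[0,1]\to X$ is Borel, $\psi_*\mathrm{Leb}=m$, and $g(x,y)=w(\psi(x),\psi(y))$ almost everywhere. Changing $g$ on a null set changes the integrand of $t(F,g)$ on a null set, so in this case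
\begin{equation}\label{eq:pull}
t(F,g)=t(F,w,m),\qquad t_i(F,x;g)=t_i(F,\psi(x);w,m)\quad\text{for a.e. }x .
\end{equation}
In particular the class of $g$ is singular if and only if $\sum_i t_i(F,\cdot\,;w,m)$ is $m$-almost everywhere constant for every $F$.

\begin{lemma}[Reweighting]\label{lem:reweight}
Let $(X,m,w)$ be a kernel and $F$ a motive. For a bounded Borel function $h$ on $X$ with $\int h\,dm=0$ put $m_\varepsilon=(1+\varepsilon h)\,m$, a probability measure for small $|\varepsilon|$. Then
\[
\frac{d}{d\varepsilon}\Big|_{\varepsilon=0}t(F,w,m_\varepsilon)=\int h(z)\sum_{i\in V_F}t_i(F,z;w,m)\,dm(z).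
\]
The sum $\sum_it_i(F,\cdot\,;w,m)$ is $m$-a.e.\ constant if and only if this derivative vanishes for all such $h$.
\end{lemma}

\begin{proof}
We have $t(F,w,m_\varepsilon)=\int\prod_{\{a,b\}\in E_F}w(z_a,z_b)\prod_{i}(1+\varepsilon h(z_i))\,dm^k$, a polynomial in $\varepsilon$ whose linear coefficient is $\sum_i\int h(z_i)\prod w(z_a,z_b)\,dm^k$. This is the formula. If the sum $S=\sum_it_i$ is constant, the derivative is a multiple of $\int h\,dm=0$. Conversely, for $h=S-\int S\,dm$ the derivative is the variance of $S$.
\end{proof}

So a graphon is singular exactly when no redistribution of mass changes any density to first order. This reading suggests the counterexample and drives the proof of Theorem~\ref{thm:rank}.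

\subsection{Transitive graph functions}

We shall use the following remark twice. Let $\sigma:[0,1]^j\to[0,1]^j$ be a map such that the preimage of every Borel set is Lebesgue measurable and has the same measure. Then preimages of null sets are null, so preimages of Lebesgue measurable sets are Lebesgue measurable and have the same measure.

\begin{lemma}\label{lem:easy}
Let $g$ be a transitive graph function with class $\gamma$. Then every rooted density $t_i(F,\cdot\,;g)$ is defined everywhere and constant. Consequently $\gamma$ satisfies condition \textup{(b)} of Theorem~\ref{thm:char} and is singular.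
\end{lemma}

\begin{proof}
Let $\sigma$ be an automorphism of $g$ and let $\bar\sigma=\sigma^{-1}\times\dots\times\sigma^{-1}$ act on $[0,1]^{k-1}$. Preimages of Borel rectangles under $\bar\sigma$ are measurable rectangles of the same measure. The Borel sets whose preimage is measurable and has the same measure form a $\lambda$-system, so by Dynkin's $\pi$--$\lambda$ theorem they are all Borel sets, and the remark above applies to $\bar\sigma$. Let $f_x$ be the integrand of $t_i(F,x)$, a function on $[0,1]^{k-1}$. Since $\sigma$ preserves $g$ everywhere, $f_{\sigma(x)}=f_x\circ\bar\sigma$ for every $x$. Choose $x_0$ with $f_{x_0}$ measurable; almost every point will do. Every $x$ has the form $\sigma(x_0)$, so $f_x$ is measurable and has the same integral as $f_{x_0}$. The last sentence follows from \eqref{eq:var} and \eqref{eq:kappa}.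
\end{proof}

The next lemma turns a homogeneous kernel into a transitive graph function. The definition of transitivity tolerates no exceptional null set, so we need an isomorphism with $[0,1]$ that is a bijection everywhere. It is supplied by the following theorem \cite[Theorem~17.41]{kechris}: if $m$ is a Borel probability measure without atoms on a standard Borel space $X$, there is a Borel bijection $\theta:[0,1]\to X$ with Borel inverse and $\theta_*\mathrm{Leb}=m$.

\begin{lemma}\label{lem:transfer}
Let $(X,m,w)$ be a kernel with $0\le w\le1$. Let $K$ be a group of Borel bijections of $X$ that preserve $m$, satisfy $w(\omega z,\omega z')=w(z,z')$ for all $z,z'\in X$ and $\omega\in K$, and act transitively on $X$. Then there is a transitive graph function $g'$ with $t(F,g')=t(F,w,m)$ for every motive $F$.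
\end{lemma}

\begin{proof}
The measure $m$ may have atoms, so we pass to $X\times[0,1]$ with the atomless measure $m\times\mathrm{Leb}$ and the function $\tilde w((z,a),(z',a'))=w(z,z')$, which has the same densities as $w$. For $\omega\in K$ and a transposition $\rho$ of two points of $[0,1]$ (or the identity), the map $\omega\times\rho$ is a Borel bijection with Borel inverse; it preserves $m\times\mathrm{Leb}$ and preserves $\tilde w$ everywhere. To send $(z,a)$ to $(z',a')$, take $\omega$ with $\omega z=z'$ and let $\rho$ exchange $a$ and $a'$. Let $\theta:[0,1]\to X\times[0,1]$ be as in the quoted theorem and put $g'(x,y)=\tilde w(\theta(x),\theta(y))$. This is a graph function with the required densities by \eqref{eq:pull}. The maps $\theta^{-1}(\omega\times\rho)\theta$ are Borel bijections of $[0,1]$ with Borel inverses that preserve Lebesgue measure, hence Lebesgue isomorphisms by the remark above. They are automorphisms of $g'$ and act transitively.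
\end{proof}

\begin{example}[Cayley kernels]\label{ex:cayley}
Let $\Gamma$ be a compact metrizable group with Haar probability measure $m$, and let $f:\Gamma\to[0,1]$ be Borel with $f(z^{-1})=f(z)$. The kernel $w(z,z')=f(z^{-1}z')$ is symmetric and invariant under left translations. By Lemma~\ref{lem:transfer} its densities are those of a transitive graph function.
\end{example}

\subsection{Which motives can detect a failure}

The \emph{diamond} is the complete graph $K_4$ with one edge removed. The following observation tells us where to look for a nonconstant rooted density.

\begin{proposition}\label{prop:small}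
Let $g$ represent a singular graphon and let $F$ be a motive with at most four vertices that is not the diamond. Then every rooted density $t_i(F,\cdot)$ is almost everywhere constant.
\end{proposition}

\begin{proof}
If $F$ is disconnected, $t_i(F,\cdot)$ is the rooted density of the component of $i$ times the densities of the other components, so we may assume that $F$ is connected. The connected graphs with at most four vertices are the trees, $K_3$, the cycle $C_4$, $K_4$, the triangle with a pendant edge, and the diamond. If an automorphism of $F$ sends $i$ to $j$, then $t_i(F,\cdot)=t_j(F,\cdot)$. Hence for $F=K_2,K_3,C_4,K_4$ the constant sum is $k\,t_i(F,\cdot)$. In particular the degree $\int g(x,y)\,dy$ equals a constant $d$ for almost every $x$. If $v\ne i$ is a leaf of $F$, integration over $x_v$ gives $t_i(F,\cdot)=d\,t_i(F-v,\cdot)$ almost everywhere. A tree with at least two vertices has a leaf other than the root, so induction settles all trees; the same step settles the triangle with a pendant edge rooted on the triangle. Rooted at its leaf, that graph has density $\int g(x,y)\,t_1(K_3,y)\,dy=d\,t(K_3,g)$ for almost every $x$.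
\end{proof}

\section{A singular graphon that is not transitive}\label{sec:example}

\subsection{The construction}

By Lemma~\ref{lem:reweight}, a kernel is singular if every reweighting of the measure can be undone by a change of variables that preserves $w$. Such a change of variables does not preserve the measure, so it has no reason to make points look alike. The order relation on $[0,1]$ has this flexibility, because it is preserved by all increasing homeomorphisms. But the order is an antisymmetric relation and $w$ must be symmetric. We therefore attach to each point a color in a cyclic group and let the order decide the sign with which the difference of colors is read.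

Let $X=[0,1]\times\mathbb Z_3$, let $m$ be the product of Lebesgue measure and the uniform measure, and let $u:\mathbb Z_3\to[0,1]$. Put
\[
W\big((s,c),(s',c')\big)=\begin{cases}u(c'-c)& \text{if } s<s',\\ u(c-c')& \text{if } s>s',\\ 0& \text{if } s=s'.\end{cases}
\]
In words, $u$ is evaluated at the color of the later point minus the color of the earlier point; this description does not depend on how the pair is listed, so $W$ is symmetric. The map $\psi(x)=(3x-\lfloor3x\rfloor,\ \lfloor3x\rfloor\bmod3)$ sends Lebesgue measure to $m$. Let $\gamma_u$ be the class of the graph function $W(\psi(x),\psi(y))$; by \eqref{eq:pull} its densities can be computed on $X$. If $u$ is even, the order plays no role and $\gamma_u$ has the densities of a Cayley kernel on $\mathbb Z_3$, as in Example~\ref{ex:cayley}. On $\mathbb Z_2$ every function is even, so $\mathbb Z_3$ is the smallest cyclic group for which the construction gives anything else.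

The argument announced above runs as follows. The shifts $(s,c)\mapsto(s,c+1)$ preserve $W$ and $m$, so $S=\sum_it_i(F,\cdot)$ is a function of $s$ alone. Let $h=h(s)$ be bounded with mean zero. For small $|\varepsilon|$ the map $\Psi(s)=\int_0^s(1+\varepsilon h)$ is an increasing homeomorphism of $[0,1]$, and $(s,c)\mapsto(\Psi(s),c)$ preserves $W$ and sends $m_\varepsilon$ to $m$. So $t(F,W,m_\varepsilon)$ does not depend on $\varepsilon$, and Lemma~\ref{lem:reweight} with $h=S-\int S\,dm$ shows that $S$ is almost everywhere constant.

A direct count shows how the cancellation takes place. Take three points with independent uniform $s$-coordinates and fix one of the six orders. Conditioned on the first, the middle or the last point of this order having coordinate $s$, the order has probability $\frac12(1-s)^2$, $s(1-s)$ or $\frac12s^2$. None of these is constant, and their sum is $\frac12$.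

\begin{proposition}\label{prop:singular}
For every $u:\mathbb Z_3\to[0,1]$ the graphon $\gamma_u$ is singular.
\end{proposition}

\begin{proof}
Let $F$ have $k$ vertices. For a linear order $\pi$ on $V_F$ put
\[
\tau_\pi=\mathbb E\prod_{\{a,b\}\in E_F,\ a<_\pi b}u(c_b-c_a),
\]
where the colors $c_a$ are independent and uniform in $\mathbb Z_3$. The product is unchanged when all colors are shifted by the same amount, so $\tau_\pi$ is also the conditional expectation given $c_i=c$, for any vertex $i$ and color $c$. In $t_i(F,(s,c))$ we split the integral according to the order $\pi$ of the coordinates $s_a$; ties have probability zero. Let $r=r_\pi(i)$ be the number of vertices that precede $i$ in $\pi$. Given $s_i=s$, the order is $\pi$ if and only if the $r$ predecessors lie in $[0,s)$ in the prescribed order and the other $k-1-r$ vertices lie in $(s,1]$ in the prescribed order. Since colors and $s$-coordinates are independent,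
\[
t_i(F,(s,c))=\sum_\pi\tau_\pi\,\frac{s^{r_\pi(i)}\,(1-s)^{k-1-r_\pi(i)}}{r_\pi(i)!\,(k-1-r_\pi(i))!}.
\]
For fixed $\pi$ the map $i\mapsto r_\pi(i)$ is a bijection from $V_F$ onto $\{0,\dots,k-1\}$. Summing over $i$ and using the binomial theorem,
\[
\sum_it_i(F,(s,c))=\sum_\pi\frac{\tau_\pi}{(k-1)!}\sum_{r=0}^{k-1}\binom{k-1}{r}s^r(1-s)^{k-1-r}=\frac1{(k-1)!}\sum_\pi\tau_\pi .
\]
This is constant, so $\gamma_u$ is singular by \eqref{eq:kappa} and \eqref{eq:pull}.
\end{proof}

\subsection{The rooted diamond}

By Proposition~\ref{prop:small}, the diamond is the first motive whose rooted densities can be nonconstant. From now on $F$ is the diamond with vertices $1,2,3,4$ and edges $12,13,23,14,24$, and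
\[
u(0)=0,\qquad u(1)=\tfrac12,\qquad u(2)=1 .
\]

\begin{proposition}\label{prop:diamond}
For this $u$ we have $t_1(F,(s,c))=\frac1{144}\big(\frac73-s+s^2\big)$, and
\[
t\big((F\triangledown F)(1,1),\gamma_u\big)-t(F,\gamma_u)^2=\frac1{180\cdot144^2}>0 .
\]
\end{proposition}

\begin{proof}
The vertices $3$ and $4$ are both joined to exactly $1$ and $2$. With the codegree $U(x,z)=\int W(x,y)W(y,z)\,dm(y)$ we therefore have
\[
t_1(F,x)=\int W(x,z)\,U(x,z)^2\,dm(z).
\]
Let $x=(s,c)$ and $z=(s',c')$ with $s<s'$, and put $\delta=s'-s$, $d=c'-c$. For the middle point $y=(r,a)$ there are three cases.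
\begin{itemize}
\item If $r<s$, then $W(x,y)W(y,z)=u(c-a)\,u(c'-a)=u(e)\,u(e+d)$ with $e=c-a$.
\item If $s<r<s'$, then $W(x,y)W(y,z)=u(a-c)\,u(c'-a)=u(e)\,u(d-e)$ with $e=a-c$.
\item If $r>s'$, then $W(x,y)W(y,z)=u(a-c)\,u(a-c')=u(e+d)\,u(e)$ with $e=a-c'$.
\end{itemize}
The middle case occupies an interval of length $\delta$ and the outer cases have total length $1-\delta$. Averaging over $a$,
\[
U(x,z)=\tfrac13\big[(1-\delta)A(d)+\delta B(d)\big],\qquad A(d)=\sum_eu(e)u(e+d),\quad B(d)=\sum_eu(e)u(d-e).
\]
Since $u(0)=0$, one term survives in each of the sums $A(1)=A(2)=u(1)u(2)=\frac12$, $B(1)=u(2)^2=1$ and $B(2)=u(1)^2=\frac14$. Thus $U=\frac{1+\delta}6$ for $d=1$ and $U=\frac{2-\delta}{12}$ for $d=2$. The case $d=0$ does not contribute, because then $W(x,z)=u(0)=0$. Averaging $W(x,z)U(x,z)^2$ over $c'$ gives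
\[
\frac13\Big[\frac12\Big(\frac{1+\delta}6\Big)^2+\Big(\frac{2-\delta}{12}\Big)^2\Big]=\frac{2(1+\delta)^2+(2-\delta)^2}{432}=\frac{2+\delta^2}{144}.
\]
For $s'<s$ we exchange the roles of $x$ and $z$, which is allowed because $W$ and $U$ are symmetric. The same formulas then hold with $\delta=s-s'$ and $d=c-c'$; as $c'$ runs through $\mathbb Z_3$ so does $d$, and the average is again $\frac{2+\delta^2}{144}$. Hence
\[
t_1(F,(s,c))=\int_0^{1-s}\frac{2+\delta^2}{144}\,d\delta+\int_0^{s}\frac{2+\delta^2}{144}\,d\delta=\frac1{144}\Big(2+\frac{(1-s)^3+s^3}3\Big)=\frac1{144}\Big(\frac73-s+s^2\Big).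
\]
Finally $\int_0^1(s-s^2)\,ds=\frac16$ and $\int_0^1(s-s^2)^2\,ds=\frac13-\frac12+\frac15=\frac1{30}$, so $s-s^2$ has variance $\frac1{30}-\frac1{36}=\frac1{180}$, and \eqref{eq:var} gives the second formula.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:counter}]
The graphon $\gamma_u$ is singular by Proposition~\ref{prop:singular}. By Proposition~\ref{prop:diamond} it violates condition (b) of Theorem~\ref{thm:char}, a condition on densities that does not depend on the representative. By Lemma~\ref{lem:easy} no representative of $\gamma_u$ is transitive. The converse implication is also contained in Lemma~\ref{lem:easy}.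
\end{proof}

\begin{remark}
The cancellation can be made explicit. By the symmetries of the diamond $t_1=t_2$ and $t_3=t_4$, and $t(F,\gamma_u)=\frac1{144}(\frac73-\frac16)=\frac1{144}\cdot\frac{13}6$. Since $2t_1+2t_3=4\,t(F,\gamma_u)$, we get $t_3(F,(s,c))=\frac1{144}(2+s-s^2)$: the excess of $t_1$ near $s=0$ and $s=1$ is compensated by a deficit of $t_3$.
\end{remark}

\begin{remark}
The variance of $t_1(F,\cdot)$ is a polynomial in $u(0),u(1),u(2)$, so it stays positive for all $u\in[0,1]^3$ near $(0,\frac12,1)$. All these $\gamma_u$ are counterexamples. The edge density of $\gamma_u$ is the mean of $u$, which takes uncountably many values, so there are uncountably many of them.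
\end{remark}

\section{The spectral embedding}\label{sec:spectral}

To prove that a graphon has a transitive representative we must produce automorphisms, and the representative we are given may have none that is useful. The eigenfunctions of $T_g$ lead to a model in which the candidates for symmetries form a compact group.

The class of the zero function is singular, satisfies (b) and has a transitive representative, so from now on $g$ is not almost everywhere zero. Changing $g$ on a null set we may assume that it is Borel: choose a Borel function $g_0$ with values in $[0,1]$ equal to $g$ almost everywhere and replace $g$ by $\frac12(g_0(x,y)+g_0(y,x))$. Write $T=T_g$ and $g_x=g(x,\cdot)$, so that $\|g_x\|_2\le1$ for every $x$. All function spaces are real.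

The operator $T$ is self-adjoint and Hilbert--Schmidt. By the spectral theorem, the set $\mathcal S$ of its nonzero eigenvalues is countable and can accumulate only at $0$, each eigenspace $E_\lambda$ with $\lambda\in\mathcal S$ has finite dimension $d_\lambda$, and $L^2[0,1]$ is the orthogonal sum of $\ker T$ and the $E_\lambda$. Choose an orthonormal basis $\varphi_{\lambda,1},\dots,\varphi_{\lambda,d_\lambda}$ of each $E_\lambda$, and fix Borel representatives defined at every point by $\varphi_{\lambda,j}(x)=\lambda^{-1}\langle g_x,\varphi_{\lambda,j}\rangle$. Put
\[
\Phi_\lambda(x)=(\varphi_{\lambda,j}(x))_{j\le d_\lambda}\in\mathbb R^{d_\lambda},\qquad P_\lambda(x,y)=\langle\Phi_\lambda(x),\Phi_\lambda(y)\rangle .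
\]
By Bessel's inequality $|\Phi_\lambda(x)|^2\le\lambda^{-2}\|g_x\|_2^2\le\lambda^{-2}$. The spectral expansion of the kernel reads $g=\sum_{\lambda\in\mathcal S}\lambda P_\lambda$, with convergence in $L^2([0,1]^2)$. We now define:
\begin{itemize}
\item $Y=\prod_{\lambda\in\mathcal S}B_\lambda$, where $B_\lambda\subset\mathbb R^{d_\lambda}$ is the closed ball of radius $|\lambda|^{-1}$ centered at $0$; it is a compact metrizable space, with points $y=(y_\lambda)_\lambda$;
\item $\Phi=(\Phi_\lambda)_\lambda:[0,1]\to Y$, a Borel map, and $\mu=\Phi_*\mathrm{Leb}$;
\item $G=\prod_\lambda O(d_\lambda)$, a compact metrizable group that acts continuously on $Y$, factor by factor;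
\item $K=\{\omega\in G:\omega_*\mu=\mu\}$.
\end{itemize}
The subgroup $K$ is closed, hence compact: if $\omega_n\to\omega$ with $\omega_n\in K$ and $f\in C(Y)$, then $\int f\circ\omega\,d\mu=\lim\int f\circ\omega_n\,d\mu=\int f\,d\mu$ by dominated convergence. The group $G$ preserves every inner product $\langle y_\lambda,y'_\lambda\rangle$, and hence, formally, the series for $g$; the elements of $K$ preserve the measure as well.

\begin{example}[Two steps]\label{ex:two}
Let $g$ be a step function for a partition $I_1,I_2$ with measures $p$ and $1-p$, $0<p<1$, and suppose that its class is singular. The degree is a constant $d$, so $T1=d\cdot1$. Let $\varphi$ equal $\sqrt{(1-p)/p}$ on $I_1$ and $-\sqrt{p/(1-p)}$ on $I_2$. Then $1,\varphi$ is an orthonormal basis of the step functions, so $T\varphi=\lambda\varphi$ and $g(x,y)=d+\lambda\varphi(x)\varphi(y)$. Expanding the product of three such factors and using $\int\varphi=0$, $\int\varphi^2=1$, we find $t_1(K_3,x)=d^3+\lambda^3\varphi(x)^2$. This function is constant by Proposition~\ref{prop:small}, so $\lambda=0$ or $p=\frac12$. In the second case $\varphi=\pm1$ and $g$ is represented by the Cayley kernel $d+\lambda(-1)^{a-b}$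 on $\mathbb Z_2$. If moreover $\lambda\notin\{0,d\}$, then $\Phi=(1,\varphi)$, the measure $\mu$ is uniform on the two points $(1,\pm1)$, and $K$ consists of the two maps $(y_1,y_2)\mapsto(y_1,\pm y_2)$. Two features will recur: cycles through $x$ measure the lengths $|\Phi_\lambda(x)|$, and $\mu$ lives on one orbit of $K$.
\end{example}

\begin{proposition}\label{prop:orbit}
If some $K$-orbit $O\subset Y$ has $\mu(O)=1$, then the class of $g$ is the class of a transitive graph function.
\end{proposition}

\begin{proof}
We need a function on $Y^2$ that is invariant everywhere, while the series for $g$ converges only in $L^2$. The partial sums are invariant everywhere, so we take their pointwise limit where it exists. Enumerate $\mathcal S$ by decreasing absolute value and let $w_N(y,y')=\sum\lambda\langle y_\lambda,y'_\lambda\rangle$, the sum over the first $N$ eigenvalues (over all of them if there are fewer). Each $w_N$ is continuous, symmetric and $G$-invariant. Since $w_N(\Phi(x),\Phi(x'))\to g(x,x')$ in $L^2$, a subsequence converges almost everywhere. Let $w(y,y')$ be the limit along this subsequence if it exists and lies in $[0,1]$, and $0$ otherwise. Then $w$ is Borel,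 symmetric and $[0,1]$-valued, $w(\omega y,\omega y')=w(y,y')$ for all $y,y'\in Y$ and $\omega\in G$, and $(Y,\mu,w)$ represents $g$ through $\Phi$. The orbit $O$ is compact, being a continuous image of $K$. As $\mu(O)=1$, the kernel $(O,\mu|_O,w|_{O^2})$ has the densities of $g$, and Lemma~\ref{lem:transfer} applies to it with the group $K$.
\end{proof}

The hypotheses of our theorems concern simple graphs, whereas the geometry of $\mu$ is described by the inner products $P_\lambda$. Paths connect the two. For a kernel $(X,m,w)$ and $n\ge2$ let
\[
w^{(n)}(z,z')=\int w(z,v_1)\,w(v_1,v_2)\cdots w(v_{n-1},z')\,dm^{n-1}(v_1,\dots,v_{n-1})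
\]
be the weight of a path with $n$ edges. Fix a finite set of \emph{terminals} and a finite list of triples $(a_e,b_e,n_e)$, where $a_e,b_e$ are terminals, possibly equal, and $n_e\ge3$. The \emph{path motive} of this list is obtained from the terminals by adding, for each $e$, a path with $n_e$ edges from $a_e$ to $b_e$ whose $n_e-1$ inner vertices are new. It is a simple graph, even if a pair of terminals occurs several times; for $a_e=b_e$ the path is a cycle through $a_e$, and the condition $n_e\ge3$ excludes a double edge. Integrating over all inner vertices turns the integrand of a path motive into $\prod_ew^{(n_e)}(z_{a_e},z_{b_e})$.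

\begin{lemma}\label{lem:paths}
For each $\lambda\in\mathcal S$, the function $P_\lambda$ is a uniform limit on $[0,1]^2$, diagonal included, of finite linear combinations of the functions $g^{(n)}$, $n\ge3$.
\end{lemma}

\begin{proof}
For all $x,y$ and $n\ge2$ we have $g^{(n)}(x,y)=\langle g_x,T^{n-2}g_y\rangle$. For a bounded function $r$ on $\mathcal S\cup\{0\}$ let $r(T)$ act as $r(\alpha)$ on $E_\alpha$ and as $r(0)$ on $\ker T$; then $\|r(T)\|\le\sup|r|$, and the definition agrees with the usual one for polynomials. Take $r=\lambda^{-2}1_{\{\lambda\}}$. Then
\[
\langle g_x,r(T)g_y\rangle=\lambda^{-2}\sum_j\langle g_x,\varphi_{\lambda,j}\rangle\langle g_y,\varphi_{\lambda,j}\rangle=P_\lambda(x,y).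
\]
The set $\mathcal S\cup\{0\}$ is compact and $\lambda$ is an isolated point of it, so $r$ is continuous and is a uniform limit of polynomials $r_j$. Since $r_j(0)\to r(0)=0$, we may subtract constants and assume $r_j(0)=0$. Then $\langle g_x,r_j(T)g_y\rangle$ is a linear combination of the $g^{(n)}(x,y)$ with $n\ge3$, and it differs from $P_\lambda(x,y)$ by at most $\sup|r_j-r|$, because $\|g_x\|_2,\|g_y\|_2\le1$.
\end{proof}

\section{Constant rooted densities give one orbit}\label{sec:char}

We prove Theorem~\ref{thm:char}. The implication (a)$\Rightarrow$(b) is Lemma~\ref{lem:easy}. Assume (b), let $g$ be as in Section~\ref{sec:spectral}, so that every $t_i(F,\cdot\,;g)$ is almost everywhere constant. By Proposition~\ref{prop:orbit} it suffices to find a set $\Omega_0\subset[0,1]$ of full measure such that $\Phi(\Omega_0)$ lies in one $K$-orbit $O$; then $\mu(O)=\mathrm{Leb}(\Phi^{-1}(O))=1$.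

Given $x$ and $x'$, we must find one element of $G$ that sends $\Phi(x)$ to $\Phi(x')$ and preserves $\mu$. A family of vectors is determined up to an orthogonal map by its inner products, and a measure is determined by an infinite random sample. So we compare the arrays of inner products formed by $\Phi(x)$, respectively $\Phi(x')$, together with an infinite sample from $\mu$.

\medskip\noindent\emph{Step 1: rooted moments are constant.} Let $k\ge0$ and let $Q=\prod_eP_{\lambda_e}(x_{a_e},x_{b_e})$ be a finite product with $0\le a_e\le b_e\le k$, repetitions allowed. We claim that $x_0\mapsto\int Q\,dx_1\cdots dx_k$ is almost everywhere constant. The factors are bounded, so by Lemma~\ref{lem:paths} $Q$ is a uniform limit of linear combinations of products $\prod_eg^{(n_e)}(x_{a_e},x_{b_e})$ with $n_e\ge3$. The integral of such a product over $x_1,\dots,x_k$ is $t_0(F,x_0)$ for a path motive $F$ with terminals $0,\dots,k$, and is almost everywhere constant by (b). A uniform limit of a sequence of almost everywhere constant functions is almost everywhere constant.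

\medskip\noindent\emph{Step 2: the law of the array does not depend on the root.} Let $Z=\prod_{0\le a\le b}\prod_\lambda[-\lambda^{-2},\lambda^{-2}]$, a compact metrizable space. For $y\in Y$ define the continuous map
\[
R_y:Y^{\mathbb N}\to Z,\qquad R_y\big((y_a)_{a\ge1}\big)=\big(\langle y_{a,\lambda},y_{b,\lambda}\rangle\big)_{0\le a\le b,\ \lambda}\quad\text{with }y_0=y,
\]
and let $\mathcal L_y$ be the image of $\mu^{\mathbb N}$ under $R_y$. The integral of a monomial in the coordinates of $Z$ against $\mathcal L_{\Phi(x)}$ is one of the functions of Step~1 evaluated at $x_0=x$. There are countably many monomials, so there is a set $\Omega_0$ of full measure on which all these functions are constant. By the Stone--Weierstrass theorem the monomials span a dense subspace of $C(Z)$. Hence $\mathcal L_{\Phi(x)}$ is one and the same measure $\mathcal L$ for all $x\in\Omega_0$.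

\medskip\noindent\emph{Step 3: two samples with the same array.} Call $(y_a)_{a\ge1}$ \emph{generic} if the empirical measures $\frac1n\sum_{a\le n}\delta_{y_a}$ converge weakly to $\mu$. It is enough to test this on a countable dense subset of $C(Y)$, so the generic sequences form a Borel set, and it has $\mu^{\mathbb N}$-measure $1$ by the strong law of large numbers. A Borel probability measure on a compact metrizable space is inner regular, so there is a compact set $C_0$ of generic sequences with $\mu^{\mathbb N}(C_0)>\frac12$. Let $x,x'\in\Omega_0$, $y_0=\Phi(x)$, $y'_0=\Phi(x')$. The set $R_{y_0}(C_0)$ is compact, and $\mathcal L(R_{y_0}(C_0))\ge\mu^{\mathbb N}(C_0)>\frac12$; the same holds with $y'_0$ in place of $y_0$. Two sets of measure greater than $\frac12$ intersect. So there are generic sequences $(y_a)_{a\ge1}$ and $(y'_a)_{a\ge1}$ with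
\[
\langle y_{a,\lambda},y_{b,\lambda}\rangle=\langle y'_{a,\lambda},y'_{b,\lambda}\rangle\qquad\text{for all }a,b\ge0\text{ and }\lambda\in\mathcal S .
\]

\medskip\noindent\emph{Step 4: the symmetry.} Fix $\lambda$. For finitely many real coefficients $c_a$, the vectors $\sum c_ay_{a,\lambda}$ and $\sum c_ay'_{a,\lambda}$ have the same length. Hence $\sum c_ay_{a,\lambda}\mapsto\sum c_ay'_{a,\lambda}$ is a well-defined linear isometry between two subspaces of $\mathbb R^{d_\lambda}$. Their orthogonal complements have the same dimension, so it extends to some $\omega_\lambda\in O(d_\lambda)$. The element $\omega=(\omega_\lambda)_\lambda\in G$ satisfies $\omega y_a=y'_a$ for all $a\ge0$. It sends the empirical measures of $(y_a)_{a\ge1}$ to those of $(y'_a)_{a\ge1}$, and it is continuous, so in the limit $\omega_*\mu=\mu$. Thus $\omega\in K$ and $\omega\Phi(x)=\Phi(x')$. All points of $\Phi(\Omega_0)$ lie in one $K$-orbit, and Theorem~\ref{thm:char} is proved. \hfill$\square$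

\medskip
Hypothesis (b) enters only in Step~1, for path motives rooted at one terminal. Singularity would give a constant only after adding the densities rooted at all other vertices.

\section{Graphons of finite rank}\label{sec:rank}

We prove Theorem~\ref{thm:rank}. One direction is Lemma~\ref{lem:easy}. Let $g$ be as in Section~\ref{sec:spectral}, of finite rank $D\ge1$, and let its class be singular. We show that the support of $\mu$ is one $K$-orbit; Proposition~\ref{prop:orbit} then finishes the proof.

\subsection{Setting and plan}

Now $\mathcal S$ is finite and $Y$ is a compact subset of $V=\bigoplus_\lambda\mathbb R^{d_\lambda}=\mathbb R^D$. We regard $\mu$ as a measure on $V$ with compact support $J\subset Y$; the set $J$ is $K$-invariant. Let $\Pi_\lambda$ be the orthogonal projection of $V$ onto $\mathbb R^{d_\lambda}$, let $\Lambda=\sum_\lambda\lambda\Pi_\lambda$, and let $\beta(z,z')=z^T\Lambda z'$. The kernel $(Y,\mu,\beta)$ represents $g$ through $\Phi$, and the orthonormality of the eigenfunctions reads $\int zz^T\,d\mu=I$. The group $G$ consists of the block diagonal orthogonal matrices. It is a compact Lie group, its Lie algebra $\mathfrak g$ consists of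 the block diagonal skew-symmetric matrices, and its elements commute with every $\Pi_\lambda$.

Let $\mathcal H$ be the space of bounded Borel functions $h$ on $V$ with $\int h\,d\mu=0$ and $h\circ\omega=h$ for all $\omega\in K$. For $h\in\mathcal H$ put $\mu_\varepsilon=(1+\varepsilon h)\mu$. By \eqref{eq:pull} and Lemma~\ref{lem:reweight}, singularity gives
\begin{equation}\label{eq:firstvar}
\frac{d}{d\varepsilon}\Big|_{\varepsilon=0}t(F,\beta,\mu_\varepsilon)=0\qquad\text{for every motive }F .
\end{equation}
In Section~\ref{sec:example} the reweightings $h(s)$ left the densities unchanged because they were produced by moving points along $[0,1]$, and there was an infinite-dimensional supply of such motions. The heart of the proof is that in finite rank a reweighting satisfying \eqref{eq:firstvar} must again be produced by a motion, and that the motion is linear.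

\begin{proposition}\label{prop:flow}
For every $h\in\mathcal H$ there is a linear map $A:V\to V$ such that
\begin{equation}\label{eq:flow}
\int qh\,d\mu=\int\nabla q(z)\cdot Az\,d\mu(z)\qquad\text{for all }q\in C^1(V).
\end{equation}
\end{proposition}

The left side of \eqref{eq:flow} is the derivative of $\int q\,d\mu_\varepsilon$ at $\varepsilon=0$, and the right side is the derivative of $\int q(e^{\varepsilon A}z)\,d\mu(z)$: to first order, reweighting by $h$ is the same as flowing along the vector field $z\mapsto Az$. We first show that this proposition is enough.

\begin{proof}[Proof of Theorem~\ref{thm:rank} from Proposition~\ref{prop:flow}]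
Identify functions that agree $\mu$-almost everywhere. The pairs $(h,A)$ with $h\in\mathcal H$ that satisfy \eqref{eq:flow} form a linear space. If $A=0$, then $h$ is orthogonal to all polynomials, which are dense in $C(J)$ and hence in $L^2(\mu)$, so $h=0$. Thus the space of pairs injects into the space of $D\times D$ matrices. It projects onto $\mathcal H$ by Proposition~\ref{prop:flow}, so $\dim\mathcal H\le D^2$.

Let $O_1,\dots,O_r$ be distinct $K$-orbits in $J$. They are compact and pairwise disjoint, so for small $\rho>0$ the open sets $U_j=\{z:\operatorname{dist}(z,O_j)<\rho\}$ are pairwise disjoint. They are $K$-invariant, because $K$ acts by isometries, and they have positive measure, because they meet the support. The functions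
\[
h_j=\frac{1_{U_j}}{\mu(U_j)}-\frac{1_{U_r}}{\mu(U_r)},\qquad 1\le j<r,
\]
are linearly independent elements of $\mathcal H$, so $r-1\le D^2$. Hence $J$ is a finite union of orbits, and we may take $O_1,\dots,O_r$ to be all of them; then $U_j\cap J=O_j$.

A flow cannot carry mass across a gap. Suppose $r\ge2$, and let $q$ be a smooth function equal to $1$ on a neighborhood of $O_1$ and to $0$ on a neighborhood of $O_2\cup\dots\cup O_r$. For $h=h_1$ the left side of \eqref{eq:flow} is $\mu(O_1)/\mu(U_1)=1$, and the right side is $0$ because $\nabla q$ vanishes on $J$. This contradiction shows that $J$ is one $K$-orbit, and Proposition~\ref{prop:orbit} applies.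
\end{proof}

The proof of Proposition~\ref{prop:flow} has three parts. We translate \eqref{eq:firstvar} into a statement on $G$-invariant polynomials (Lemma~\ref{lem:inv}), we show that a vector killed by the differentials of all invariants is tangent to the orbit (Lemma~\ref{lem:tangent}), and we apply this to the moments of $\mu$. We use the following standard facts about a compact Lie group $G$ with Lie algebra $\mathfrak g$ and Haar probability measure $d\omega$.
\begin{itemize}
\item[(F1)] A closed subgroup of $G$ is a compact Lie group, so it has finitely many components. A proper closed subgroup of a compact Lie group has smaller dimension, or the same identity component and fewer components. Hence every decreasing sequence of closed subgroups is eventually constant.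
\item[(F2)] If $G$ acts linearly on a finite-dimensional real space $E$, averaging an inner product over $G$ gives an invariant one. Each orbit $Gp$ is a compact embedded submanifold with tangent space $\mathfrak g\cdot p=\{B\cdot p:B\in\mathfrak g\}$ at $p$, where $B\cdot p=\frac{d}{ds}\big|_{s=0}e^{sB}p$.
\item[(F3)] (First fundamental theorem for the orthogonal group, Weyl.) Every polynomial in $k$ vectors $v_1,\dots,v_k\in\mathbb R^d$ that is invariant under the diagonal action of $O(d)$ is a polynomial in the inner products $\langle v_a,v_b\rangle$, $a\le b$.
\item[(F4)] A $C^1$ function on $\mathbb R^N$ can be approximated by polynomials, uniformly on a given ball together with its gradient.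
\end{itemize}

\subsection{The first variation of the invariants}

Fix $h\in\mathcal H$ and put $H=\int h(z)\,zz^T\,d\mu(z)$, so that $\Sigma_\varepsilon=\int zz^T\,d\mu_\varepsilon=I+\varepsilon H$. For the measure $\mu$, suitable combinations of paths have weight exactly $\langle\Pi_\lambda z,\Pi_\lambda z'\rangle$. The difficulty is that the inner vertices of the paths are reweighted too, so the weight changes with $\varepsilon$. The next lemma shows that, to first order, this change is a linear substitution $z\mapsto(I+\varepsilon C)z$ with one matrix $C$ for all $\lambda$. Put
\[
C=\sum_{\alpha\ne\alpha'}\frac{\alpha'}{\alpha-\alpha'}\,\Pi_\alpha H\,\Pi_{\alpha'},\qquad L_\varepsilon=I+\varepsilon C,\qquad\tilde\mu_\varepsilon=(L_\varepsilon)_*\mu_\varepsilon ,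
\]
where $\alpha,\alpha'$ run through $\mathcal S$. For small $|\varepsilon|$, $\tilde\mu_\varepsilon$ is a probability measure with compact support, and $\tilde\mu_0=\mu$.

\begin{lemma}\label{lem:inv}
For every $k\ge1$ and every polynomial $Q$ on $V^k$ that is invariant under the diagonal action of $G$,
\begin{equation}\label{eq:inv}
\frac{d}{d\varepsilon}\Big|_{\varepsilon=0}\int Q\,d\tilde\mu_\varepsilon^{\,k}=0 .
\end{equation}
\end{lemma}

\begin{proof}
\emph{Path weights.} In a path with $n$ edges from $z$ to $z'$, the product of the weights is $z^T\Lambda(v_1v_1^T)\Lambda\cdots(v_{n-1}v_{n-1}^T)\Lambda z'$. Integration of the inner vertices against $\mu_\varepsilon$ gives $z^T\Lambda(\Sigma_\varepsilon\Lambda)^{n-1}z'$. So for a polynomial $r(\zeta)=\sum_{j\ge2}c_j\zeta^j$, the function $z^T\Lambda\,r(\Sigma_\varepsilon\Lambda)\,z'$ is the combination, with coefficients $c_j$ independent of $\varepsilon$, of the weights of paths with $j+1\ge3$ edges.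

By Hermite interpolation at the nodes $\mathcal S\cup\{0\}$, for each $\lambda\in\mathcal S$ there is a polynomial $r_\lambda$ with $r_\lambda(\lambda)=\lambda^{-1}$, with value $0$ at the other nodes, and with derivative $0$ at all nodes. The two conditions at $0$ say that $\zeta^2$ divides $r_\lambda$; the vanishing derivatives will make the diagonal blocks of $H$ drop out. Put $N_\lambda(\varepsilon)=\Lambda\,r_\lambda(\Sigma_\varepsilon\Lambda)$, a polynomial in $\varepsilon$ with $N_\lambda(0)=\Lambda\,r_\lambda(\Lambda)=\Pi_\lambda$.

\emph{The derivative of $N_\lambda$.} For any matrix $M$, the derivative of $(\Lambda+\varepsilon M)^j$ at $0$ is $\sum_{l=0}^{j-1}\Lambda^lM\Lambda^{j-1-l}$, whose $(\alpha,\alpha')$ block is $\sum_l\alpha^l\alpha'^{\,j-1-l}\,\Pi_\alpha M\Pi_{\alpha'}$. By linearity, for every polynomial $r$,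
\[
\frac{d}{d\varepsilon}\Big|_{0}r(\Lambda+\varepsilon M)=\sum_{\alpha,\alpha'}r[\alpha,\alpha']\,\Pi_\alpha M\Pi_{\alpha'},\qquad r[\alpha,\alpha']=\frac{r(\alpha)-r(\alpha')}{\alpha-\alpha'},\quad r[\alpha,\alpha]=r'(\alpha).
\]
Here $\Sigma_\varepsilon\Lambda=\Lambda+\varepsilon H\Lambda$, so $M=H\Lambda$ and $N_\lambda'(0)=\sum_{\alpha,\alpha'}\alpha\alpha'\,r_\lambda[\alpha,\alpha']\,\Pi_\alpha H\Pi_{\alpha'}$. The divided difference vanishes if $\alpha=\alpha'$ or if both differ from $\lambda$. For $\alpha\ne\lambda$ we have $r_\lambda[\lambda,\alpha]=r_\lambda[\alpha,\lambda]=\frac1{\lambda(\lambda-\alpha)}$. Therefore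
\[
N_\lambda'(0)=\sum_{\alpha\ne\lambda}\frac{\alpha}{\lambda-\alpha}\big(\Pi_\lambda H\Pi_\alpha+\Pi_\alpha H\Pi_\lambda\big)=\Pi_\lambda C+C^T\Pi_\lambda ,
\]
since $H$ is symmetric. This is also the derivative at $0$ of $L_\varepsilon^T\Pi_\lambda L_\varepsilon$. Hence, uniformly for $z,z'\in Y$,
\begin{equation}\label{eq:weight}
z^TN_\lambda(\varepsilon)z'=\langle\Pi_\lambda L_\varepsilon z,\Pi_\lambda L_\varepsilon z'\rangle+O(\varepsilon^2).
\end{equation}

\emph{Monomials.} Let $Q=\prod_e\langle\Pi_{\lambda_e}z_{a_e},\Pi_{\lambda_e}z_{b_e}\rangle$ with $1\le a_e\le b_e\le k$. The integral $\int\prod_ez_{a_e}^TN_{\lambda_e}(\varepsilon)z_{b_e}\,d\mu_\varepsilon^k$ is a fixed linear combination of densities $t(F,\beta,\mu_\varepsilon)$ of path motives with terminals $1,\dots,k$, so its derivative at $0$ vanishes by \eqref{eq:firstvar}. By \eqref{eq:weight} it equals $\int Q(L_\varepsilon z_1,\dots,L_\varepsilon z_k)\,d\mu_\varepsilon^k+O(\varepsilon^2)=\int Q\,d\tilde\mu_\varepsilon^{\,k}+O(\varepsilon^2)$. This proves \eqref{eq:inv} for monomials.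

\emph{All invariants.} Every polynomial on $V^k$ is a sum of products $\prod_\lambda Q_\lambda$, where $Q_\lambda$ depends only on $\Pi_\lambda z_1,\dots,\Pi_\lambda z_k$. The average of such a product over $G=\prod O(d_\lambda)$ is the product of the averages of the $Q_\lambda$ over the $O(d_\lambda)$, and (F3) applies to each factor. An invariant polynomial equals its average, so it is a linear combination of the monomials above.
\end{proof}

\subsection{Vectors killed by all invariants}

\begin{lemma}\label{lem:tangent}
Let a compact Lie group $G$ act linearly on a finite-dimensional real space $E$. Let $p,\nu\in E$, and suppose that $\nu$ is fixed by the stabilizer $G_p$ of $p$ and that $df(p)[\nu]=0$ for every $G$-invariant polynomial $f$ on $E$. Then $\nu\in\mathfrak g\cdot p$.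
\end{lemma}

The assumption that $\nu$ is fixed by $G_p$ cannot be dropped: for $G=\{\pm1\}$ acting on $\mathbb R$, all invariant polynomials have derivative $0$ at $p=0$, while $\mathfrak g\cdot p=0$. This is why we work only with $K$-invariant functions $h$.

\begin{proof}
Fix an invariant inner product and write $\nu=\tau+\eta$ with $\tau\in\mathfrak g\cdot p$ and $\eta\perp\mathfrak g\cdot p$. For $\omega\in G_p$ we have $\omega e^{sB}p=e^{s\,\omega B\omega^{-1}}p$, so $\omega$ preserves $\mathfrak g\cdot p$ and its orthogonal complement; since $\omega\nu=\nu$, we get $\omega\eta=\eta$. An invariant polynomial $f$ is constant along $s\mapsto e^{sB}p$, so $df(p)[\tau]=0$ and $df(p)[\eta]=0$. Suppose $\eta\ne0$. We construct an invariant polynomial with $df(p)[\eta]>0$ by averaging a function supported near $p$.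

Let $N=Gp$. By (F2) there are an open neighborhood $U$ of $p$ and smooth functions on $U$ that vanish on $N\cap U$ and whose gradients at $p$ span $(\mathfrak g\cdot p)^\perp$. A linear combination $\psi$ of them vanishes on $N\cap U$ and has $\nabla\psi(p)=\eta$. There is a neighborhood $U'\subset U$ of $p$ such that $\langle\nabla\psi(\omega p),\omega\eta\rangle>0$ whenever $\omega p\in U'$. Otherwise there would be $\omega_j$ with $\omega_jp\to p$ and $\langle\nabla\psi(\omega_jp),\omega_j\eta\rangle\le0$; a subsequence would converge to some $\omega\in G_p$, and in the limit $|\eta|^2=\langle\eta,\omega\eta\rangle\le0$.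

Let $\chi\ge0$ be smooth with compact support in $U'$ and $\chi(p)=1$, and let $\phi=\chi\psi$, extended by $0$ to $E$. On $N\cap U'$ we have $\nabla\phi=\chi\nabla\psi$ because $\psi=0$ there, and outside $U'$ we have $\nabla\phi=0$. So $\omega\mapsto\langle\nabla\phi(\omega p),\omega\eta\rangle$ is continuous, nonnegative, and equal to $|\eta|^2$ at the identity; its integral $\iota$ over $G$ is positive. By (F4) there is a polynomial $\phi_1$ with $|\nabla\phi_1-\nabla\phi|<\iota/|\eta|$ on $N$. The average $f(y)=\int\phi_1(\omega y)\,d\omega$ is an invariant polynomial, and $df(p)[\eta]=\int\langle\nabla\phi_1(\omega p),\omega\eta\rangle\,d\omega>0$. This is a contradiction, so $\eta=0$.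
\end{proof}

\subsection{Moments and the linear vector field}

Lemma~\ref{lem:tangent} is a finite-dimensional statement and $\mu$ is a point of an infinite-dimensional space, so we truncate $\mu$ to its moments of bounded degree.

\begin{proof}[Proof of Proposition~\ref{prop:flow}]
Let $R_n$ be the space of polynomials of degree at most $n$ on $V$, and let $G$ act on the dual space $R_n^*$ by $(\omega\ell)(q)=\ell(q\circ\omega)$. A compactly supported probability measure $m$ defines $[m]_n\in R_n^*$ by $[m]_n(q)=\int q\,dm$, and $\omega[m]_n=[\omega_*m]_n$. Put $p_n=[\mu]_n$. The curve $\varepsilon\mapsto[\tilde\mu_\varepsilon]_n$ is polynomial in $\varepsilon$, passes through $p_n$ at $\varepsilon=0$, and has velocity $\nu_n$ there, where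
\[
\nu_n(q)=\frac{d}{d\varepsilon}\Big|_{0}\int q(z+\varepsilon Cz)\,(1+\varepsilon h(z))\,d\mu(z)=\int\big(qh+\nabla q\cdot Cz\big)\,d\mu .
\]
We check the two hypotheses of Lemma~\ref{lem:tangent} for $E=R_n^*$, $p=p_n$, $\nu=\nu_n$.

\emph{Invariants kill $\nu_n$.} Let $f$ be a $G$-invariant polynomial on $R_n^*$ of degree at most $k$, $k\ge1$. It is a linear combination of products $\ell\mapsto\ell(q_1)\cdots\ell(q_j)$ with $j\le k$ and $q_1,\dots,q_j\in R_n$, and such a product takes at $[m]_n$ the value $\int q_1(z_1)\cdots q_j(z_j)\,dm^k$, because $m$ has total mass $1$. So there is a polynomial $Q$ on $V^k$, independent of $m$, with $f([m]_n)=\int Q\,dm^k$. By invariance $f([m]_n)=f([\omega_*m]_n)=\int Q\circ\omega\,dm^k$, and integrating over $\omega$ we may replace $Q$ by its average over $G$. Then the chain rule and Lemma~\ref{lem:inv} give $df(p_n)[\nu_n]=\frac{d}{d\varepsilon}\big|_0\int Q\,d\tilde\mu_\varepsilon^{\,k}=0$.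

\emph{The stabilizer fixes $\nu_n$ for large $n$.} The stabilizers $G_{p_n}$ are closed and decrease with $n$. Their intersection is $K$: if $\omega$ fixes every $p_n$, then $\omega_*\mu$ and $\mu$ are supported in one ball and have the same integrals against all polynomials, hence are equal. By (F1) there is $n_0$ with $G_{p_n}=K$ for $n\ge n_0$. Let $\omega\in K$. Since $\omega$ preserves $\mu$ and $h$,
\[
\omega H\omega^T=\int h(z)\,(\omega z)(\omega z)^T\,d\mu(z)=\int h(\omega z)\,(\omega z)(\omega z)^T\,d\mu(z)=H .
\]
So $\omega$ commutes with $H$ and with the projections, hence with $C$. From $\nabla(q\circ\omega)(z)=\omega^T\nabla q(\omega z)$ we get $\nabla(q\circ\omega)(z)\cdot Cz=\nabla q(\omega z)\cdot C\omega z$. Thus the integrand of $\nu_n(q\circ\omega)$ is the integrand of $\nu_n(q)$ evaluated at $\omega z$, and $\omega\nu_n=\nu_n$.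

\emph{One matrix for all degrees.} By Lemma~\ref{lem:tangent}, for each $n\ge n_0$ there is $B_n\in\mathfrak g$ with $\nu_n=B_n\cdot p_n$. Now $(B\cdot p_n)(q)=\frac{d}{ds}\big|_0\int q(e^{sB}z)\,d\mu=\int\nabla q\cdot Bz\,d\mu$. Comparing with the formula for $\nu_n$, we see that $B_n-C$ belongs to
\[
\mathcal A_n=\Big\{A\in\operatorname{End}(V):\int qh\,d\mu=\int\nabla q\cdot Az\,d\mu\ \text{ for all }q\in R_n\Big\}.
\]
The sets $\mathcal A_n$, $n\ge n_0$, are nonempty affine subspaces of a finite-dimensional space and decrease with $n$. Their dimensions are eventually constant, and nested affine subspaces of equal dimension coincide, so some $A$ lies in all of them. For this $A$ the identity \eqref{eq:flow} holds for all polynomials, and by (F4), applied on a ball containing $J$, for all $q\in C^1(V)$.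
\end{proof}

This completes the proof of Theorem~\ref{thm:rank}. The finiteness of the rank was used to make $G$ a Lie group, for (F1) and (F2), and to make $\operatorname{End}(V)$ finite-dimensional, in the choice of $A$ and in the bound $\dim\mathcal H\le D^2$.

\begin{thebibliography}{9}

\bibitem{talk}
\emph{Dependency Graphs, Upper Bounds On Cumulants And Singular Graphons},
\texttt{https://warwick.ac.uk/fac/sci/maths/research/events/seminars/areas/\allowbreak combinatorics/2020-21/warwick\_1.pdf}.

\bibitem{kechris}
Kechris, \emph{Classical Descriptive Set Theory}.

\end{thebibliography}
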